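# A Lipschitz involution without fixed points on a closed bounded convex set

## 1. Involutions, Lipschitz conditions and bi-Lipschitz equivalence

All Banach spaces are real; a complex space is regarded as a real one. In this section $X$ is a Banach space and $C\subset X$ is nonempty, convex, closed and bounded.

**Definition 1 (involution).** A map $T:C\to C$ is an *involution* if $T^2=I$. It is *fixed point free* if $Tx\ne x$ for all $x\in C$. The number $\inf_{x\in C}\|x-Tx\|$ is the minimal displacement.

An involution is always a bijection, with $T^{-1}=T$. On $[0,1]$ the map with $T(x)=1-2x$ for $x\le\frac13$ and $T(x)=\frac{1-x}2$ for $x\ge\frac13$ is an involution: it interchanges $[0,\frac13]$ and $[\frac13,1]$, and the two formulas are inverse to each other. It fixes $\frac13$. On a unit sphere, which is not convex, $y\mapsto-y$ is a fixed point free involution with displacement $2$ everywhere.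

**Definition 2 (Lipschitz, uniformly continuous).** A map $f$ between metric spaces is $L$-Lipschitz if $d(f(p),f(q))\le L\,d(p,q)$; the least such $L$ is $\mathrm{Lip}(f)$. It is uniformly continuous if $d(f(p),f(q))\le\omega(d(p,q))$ for a function $\omega$ with $\omega(t)\to0$ as $t\to0$.

The involution of $[0,1]$ above is $2$-Lipschitz. The function $\sqrt x$ on $[0,1]$ is uniformly continuous and not Lipschitz.

**Definition 3 (bi-Lipschitz equivalence).** We write $P\approx Q$ if there is a bijection $\Phi:P\to Q$ with $\Phi$ and $\Phi^{-1}$ both Lipschitz. Subsets of normed spaces carry the norm metric unless stated otherwise. Products carry the sum metric or, in a Hilbert space, the Euclidean one; these differ by constant factors only.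

For an example we need an inequality that is used throughout. In any normed space, for $x,y\neq0$,
$$\Big\|\frac x{\|x\|}-\frac y{\|y\|}\Big\|\le\frac{2\|x-y\|}{\max(\|x\|,\|y\|)}.\tag{1}$$
Indeed the left side is at most $\frac{\|x-y\|}{\|x\|}+\|y\|\,\big|\frac1{\|x\|}-\frac1{\|y\|}\big|=\frac{\|x-y\|+|\,\|y\|-\|x\|\,|}{\|x\|}\le\frac{2\|x-y\|}{\|x\|}$, and $x,y$ play symmetric roles. Example: if $S$ is the unit sphere, the shell $\{1\le\|x\|\le2\}$ is $\approx S\times[1,2]$ via $(y,s)\mapsto sy$. This map is Lipschitz since $\|sy-s'y'\|\le|s-s'|+2\|y-y'\|$, and its inverse $x\mapsto(x/\|x\|,\|x\|)$ is Lipschitz by (1).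

*Transport.* If $\Phi:C\to Q$ is bi-Lipschitz and $T_0$ is a Lipschitz involution of $Q$ that moves every point by at least $d_0>0$, then $T=\Phi^{-1}T_0\Phi$ is a Lipschitz involution of $C$. Since $d_0\le d(T_0\Phi z,\Phi z)=d(\Phi Tz,\Phi z)\le\mathrm{Lip}(\Phi)\|Tz-z\|$, its displacement is at least $d_0/\mathrm{Lip}(\Phi)$.

**Definition 4 (gauge).** If $0$ is an interior point of $C$, the *gauge* of $C$ is $q(x)=\inf\{t>0:x\in tC\}$. It is sublinear, and $C=\{q\le1\}$ because $C$ is closed.

For $C=[-1,2]\subset\mathbb R$ one has $q(x)=x/2$ for $x\ge0$ and $q(x)=-x$ for $x\le0$.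

**Definition 5 (quasiconvex).** A metric space is $Q$-*quasiconvex* if any two points $p,q$ are joined by a path of length $\le Q\,d(p,q)$.

A circle is $\frac\pi2$-quasiconvex: on the unit circle an arc of length $\theta\le\pi$ has chord $2\sin\frac\theta2\ge\frac{2\theta}\pi$. The cusp $\{(s,t):0\le s\le1,\ |t|=s^2\}$ is not quasiconvex for any $Q$: the points $(s,\pm s^2)$ are $2s^2$ apart, but every path between them passes through the origin and has length at least $2s$.

**Definition 6 (gluing).** Let $M,D$ be metric spaces, $\emptyset\ne A\subset D$, $J$ an index set, and let $\phi_n:A\to M$ $(n\in J)$ be injective with pairwise disjoint images. $M\cup_\phi J$ denotes the disjoint union of $M$ and $D\times J$ with $(a,n)\in A\times J$ identified with $\phi_n(a)$. For points $p,q$ of it let $d_\phi(p,q)$ be the infimum of the sums $\sum_id(p_{i-1},p_i)$ over finite chains $p=p_0,\dots,p_N=q$ in which each pair $p_{i-1},p_i$ lies in $M$, or in one copy of $D$, and $d$ is the given metric of that piece.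

It is finite, since every copy of $D$ meets $M$. Concatenating chains gives the triangle inequality, so $d_\phi$ is a pseudometric. It is at most the given metric on each piece. Any pseudometric with that last property is at most every chain sum, hence at most $d_\phi$. So $d_\phi$ is the *largest* pseudometric that is at most the given metric on $M$ and on each copy of $D$. Example: $M=[0,10]$, $D=[0,1]$, $A=\{0,1\}$, one map $\phi(0)=0$, $\phi(1)=10$. The result is a circle of length $11$ with its arc-length metric; the points $0$ and $10$ of $M$ are now at distance $1$, since gluing creates shortcuts.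

**Definition 7 (complemented subspace).** A closed subspace $X_0$ of $X$ is complemented if $X=X_0\oplus X'$ for some closed subspace $X'$; then $X$ is isomorphic to the product $X_0\times X'$. In a Hilbert space every closed subspace is complemented, by its orthogonal complement.

We can now pose the problem, which is taken from "The Problems I Left Behind" (http://users.mat.unimi.it/users/libor/Varie/Goebel_talk2012.pdf). It is known that an involution $T:C\to C$ satisfying a Lipschitz condition with constant $k<2$ has a fixed point, and that there are continuous involutions without fixed points. Between the two lies the following question.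

**Problem.** Does there exist a set $C$ which admits a uniformly continuous fixed point free involution?

The answer is yes, with a Lipschitz $T$. Let $H=\ell_2(\mathbb Z)$ (real), with orthonormal basis $(a_n)_{n\in\mathbb Z}$ and unit sphere $S$. Both $K$ and $B$ denote its closed unit ball; we write $x\in K$ and $w\in B$ for the two factors of $K\times B$. The Hilbert norm on $H$ and on $H\oplus H$ is $|\cdot|$.

**Theorem 1.** $K\times B\approx S\times[1,2]\times B$. Hence $C=K\times B$ (closed, bounded, convex in $H\oplus H\cong\ell_2$) admits a Lipschitz involution $T$ with $\inf_C|x-Tx|>0$.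

The second sentence follows from the first by transport, with $T_0(y,s,w)=(-y,s,w)$, which is isometric and moves every point by $2$.

**Theorem 2.**
(a) Let $X$ be a Banach space with a complemented subspace isomorphic to $\ell_2$ (e.g. any infinite-dimensional Hilbert space), and let $C\subset X$ be closed, bounded, convex with nonempty interior. There are $L,c>0$ and a homomorphism $g\mapsto T_g$ of $O(\ell_2)$ into the bijections of $C$ such that every $T_g$ is $L$-Lipschitz and $\|T_gx-x\|\ge c\inf_{|y|=1}|gy-y|$ for $x\in C$. In particular $T_{-I}$ is a Lipschitz fixed point free involution. For every $m\ge2$ there is a Lipschitz $T:C\to C$ with $T^m=I$ and $\inf_x\|T^jx-x\|>0$ for $0<j<m$.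
(b) If $C$ is a closed bounded convex set with nonempty interior in an infinite-dimensional real $L_p(\mu)$, $1\le p<\infty$, then $C$ admits a uniformly continuous involution with $\inf_C\|x-Tx\|>0$.
(c) A compact convex $C$ admits no continuous fixed point free self-map. So for closed bounded convex sets with nonempty interior in a Hilbert space, or in $L_p(\mu)$ with $p<\infty$, a uniformly continuous fixed point free involution exists if and only if the space is infinite-dimensional.

## 2. Intervals, affine maps, compact sets, and Lipschitz constant below 2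

*Intervals.* For continuous $T:[0,1]\to[0,1]$ the function $Tx-x$ is $\ge0$ at $0$ and $\le0$ at $1$, so it vanishes somewhere.

*Affine involutions.* If $T$ is affine, then $u=\frac12(x+Tx)$ satisfies $Tu=\frac12(Tx+x)=u$.

*Compact sets.* By Schauder's theorem every continuous self-map of a nonempty compact convex set has a fixed point. So $C$ must be noncompact.

*Constant $k<2$.* The midpoint works approximately. Let $u=\frac12(x+Tx)\in C$. Since $x=T(Tx)$,
$$\|x-Tu\|\le k\|Tx-u\|=\tfrac k2\|x-Tx\|,\qquad\|Tx-Tu\|\le k\|x-u\|=\tfrac k2\|x-Tx\|,$$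
and therefore $\|u-Tu\|\le\frac12\|x-Tu\|+\frac12\|Tx-Tu\|\le\frac k2\|x-Tx\|$. Iterating $x_{j+1}=\frac12(x_j+Tx_j)$ gives $\|x_{j+1}-x_j\|=\frac12\|x_j-Tx_j\|\le\frac12(\frac k2)^j\|x_0-Tx_0\|$. If $k<2$ the sequence converges, and its limit is a fixed point. At $k=2$ the contraction factor becomes $1$ and the argument says nothing.

## 3. Contracting the unit sphere, and why $-r$ is not an involution

The infinite-dimensional fact behind everything is that $S$ can be contracted in itself by a Lipschitz homotopy.

**Lemma 1.** For every $x_0\in S$ there is a Lipschitz map $h:[0,1]\times S\to S$ with $h(0,x)=x_0$ and $h(1,x)=x$.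

*Proof.* Choosing orthonormal bases that contain $x_0$ and the constant function $\mathbf 1$ respectively, we may replace $H$ by real $L_2[0,1]$ and $x_0$ by $\mathbf 1$. We deform $f$ first to $|f|$ and then to $\mathbf 1$. In the first stage the danger is that the function passes through $0$. To avoid this we replace $f$ by $|f|$ gradually from left to right, with a transition zone that carries at most half of the mass of $f^2$.

**Step 1: from $f$ to $|f|$.** For $\|f\|=1$ put $F_f(u)=\int_0^uf^2$, $\varphi_\theta(r)=\min(1,\max(0,3\theta-2r))$ and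
$$G_\theta(f)=f+\varphi_\theta(F_f)\,(|f|-f),\qquad\theta\in[0,1].$$
For $r\in[0,1]$ we have $\varphi_0(r)=0$ and $\varphi_1(r)=1$, so $G_0(f)=f$ and $G_1(f)=|f|$.

The norm stays away from $0$. The function $F_f$ is continuous and nondecreasing from $0$ to $1$. For $r\in[0,1]$ the set $\{F_f\le r\}$ is an interval $[0,u_r]$ with $F_f(u_r)=r$, so its measure with respect to $f^2du$ is $r$. Thus $F_f$ carries $f^2du$ to Lebesgue measure on $[0,1]$. The set $\{r:0<\varphi_\theta(r)<1\}$ lies in $(\frac{3\theta-1}2,\frac{3\theta}2)$, of length $\frac12$. Hence the set where $0<\varphi_\theta(F_f)<1$ has $f^2du$-measure at most $\frac12$. Off this set $G_\theta(f)$ is $f$ or $|f|$, so $|G_\theta(f)|=|f|$ there, and $\|G_\theta(f)\|^2\ge\frac12$.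

It is Lipschitz. We have $|F_f-F_g|\le\|f^2-g^2\|_1\le\|f-g\|\,\|f+g\|\le2\|f-g\|$, and $\varphi_\theta$ is $2$-Lipschitz, so $|\varphi_\theta(F_f)-\varphi_\theta(F_g)|\le4\|f-g\|$ pointwise. Writing
$$G_\theta f-G_\theta g=(f-g)+\varphi_\theta(F_f)\big(|f|-f-|g|+g\big)+\big(\varphi_\theta(F_f)-\varphi_\theta(F_g)\big)(|g|-g)$$
we get $\|G_\theta f-G_\theta g\|\le(1+2+4\cdot2)\|f-g\|=11\|f-g\|$. Also $\|G_\theta f-G_{\theta'}f\|\le3|\theta-\theta'|\,\big\||f|-f\big\|\le6|\theta-\theta'|$. Since $\|G_\theta(f)\|\ge\frac1{\sqrt2}$, (1) shows that $G_\theta(f)/\|G_\theta(f)\|$ is Lipschitz in $(\theta,f)$.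

**Step 2: from $|f|$ to $\mathbf 1$.** Use $\big((1-t)|f|+t\mathbf 1\big)/\big\|(1-t)|f|+t\mathbf 1\big\|$. Since $\langle|f|,\mathbf 1\rangle\ge0$, the squared norm in the denominator is at least $(1-t)^2+t^2\ge\frac12$. The numerator is Lipschitz in $(t,f)$, so by (1) the quotient is too.

**Step 3: concatenation.** Run the two homotopies one after the other at double speed. They agree at the middle time, so comparing through the middle time the result is Lipschitz. Reversing time gives $h$. $\square$

Here is the first thing to try with this lemma. Define $r:K\to S$ by $r(x)=x_0$ for $|x|\le\frac12$ and $r(x)=h(2|x|-1,x/|x|)$ for $|x|\ge\frac12$. The formulas agree on $|x|=\frac12$. On $\{|x|\ge\frac12\}$ the map is Lipschitz by (1), and for $|x|<\frac12<|x'|$ one compares with a point of the segment $[x,x']$ of norm $\frac12$. So $r$ is $L$-Lipschitz for some $L$, and $r(x)=x$ on $S$. Take $T=-r:K\to K$. Put $t=1-|x|$. Then $|x-Tx|=|x+r(x)|\ge1-|x|=t$, and, for $x\ne0$, since $|r(x)-\frac x{|x|}|\le Lt$, also $|x+r(x)|\ge2-t-Lt$. If $t\ge\frac2{L+2}$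 the first bound gives $|x-Tx|\ge\frac2{L+2}$; otherwise the second does. So $T$ is a Lipschitz self-map of a ball with displacement bounded below.

It is not an involution. Since $-r(x)\in S$, we have $r(-r(x))=-r(x)$, so
$$T^2x=-r(-r(x))=r(x),$$
which is $x$ only on $S$. The map even sends the whole ball $\{|x|\le\frac12\}$ to the single point $-x_0$. A contraction of the sphere forgets points, and an involution must be a bijection. We need a *change of coordinates* that exploits the contractibility of $S$.

## 4. Tunnels, plugs and a shift: the plan for Theorem 1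

The map $x\mapsto-x$ on $K$ has one fixed point. If an open ball $\beta$ around it is removed, $K\setminus\beta\approx S\times[1,2]$ carries a free involution. So we want to show that *removing a ball makes no difference* up to bi-Lipschitz equivalence, at least after multiplying by $B$. We call $\beta\times B\subset K\times B$ a tunnel.

The tool is an Eilenberg–Mazur swindle. Drill infinitely many tunnels $\beta_n\times B$, $n\ge0$, and let $M$ be what remains. Then $K\times B$ is $M$ with plugs in all tunnels $n\ge0$, and $(K\setminus\beta_0)\times B$ is $M$ with plugs in the tunnels $n\ge1$. If $e_n$ denotes the map that attaches the $n$-th plug, it would suffice to have a bi-Lipschitz bijection $W$ of $M$ with $We_n=e_{n+1}$ for all $n\ge0$: relabeling the plugs would then identify the two spaces.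

The obvious candidate is the shift $Ua_n=a_{n+1}$, with $\beta_n$ centered at $\frac12a_n$. It fails for a clear reason: $U$ does not preserve $M$, because it maps the drilled ball with holes $n\ge0$ onto the one with holes $n\ge1$. If we drill holes for all $n\in\mathbb Z$, then $U$ does preserve the drilled ball, but it maps the set of all plugs onto itself and none is saved. The shift must drop a plug while respecting the tunnels.

*What gets past this.* Plugs need not be attached at their tunnels. Suppose a bi-Lipschitz bijection $\Lambda$ of $M$ moves all attaching regions to the outer boundary $\partial K\times B$, in a way compatible with $U$. Near $\partial K$ there are no holes. A map $W$ that is the shift on $\partial K$ and the identity on $\{|x|\le\frac34\}$, where the holes are, preserves $M$ and sends the $n$-th attaching map to the $(n+1)$-st.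

*Why the factor $B$ is there.* To move an attaching region, we first push the sphere $\partial\beta_0$ into a small cap of itself by a bijection of a surrounding shell. The homotopy $h$ brings all points of the sphere together but is not injective at time $0$. So we first record $y\in S$ in the second factor by the shear $(y,w)\mapsto(y,w+\frac y4)$, which is invertible. Then $w'=w+\frac y4$ approximately knows $y$, and we rotate $y$ to the cap by a rotation that depends on $w'$ only: $(y,w')\mapsto(g(w')^{-1}y,w')$ is invertible for every choice of $g$. Since $w'$ determines $y$ only if $w$ is small, the plugs have to be thin: (ball)$\times\{|w|\le\delta\}$. A separate argument (Lemma 8) shows that a thin plug fills a tunnel just as well as a full one.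

## 5. Radial maps, patching, rotations and the shift

**Lemma 2 (radial maps).** Let $q$ be the gauge of a closed bounded convex set $C$ with $0$ in its interior, in a normed space $X$. Then $\kappa(x)=\frac{q(x)}{\|x\|}x$, $\kappa(0)=0$, is a bi-Lipschitz bijection of $C$ onto the closed unit ball.

*Proof.* Since $C$ is bounded and contains a ball around $0$, there are $k,k'>0$ with $k\|x\|\le q(x)\le k'\|x\|$. By sublinearity $|q(x)-q(y)|\le k'\|x-y\|$. Since $\|\kappa(x)\|=q(x)$ and $C=\{q\le1\}$, $\kappa$ maps $C$ into the unit ball. The map $z\mapsto\frac{\|z\|}{q(z)}z$, $0\mapsto0$, whose value has gauge $\|z\|$, is its inverse. For $x,y\ne0$, by (1),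
$$\|\kappa(x)-\kappa(y)\|\le|q(x)-q(y)|+q(y)\frac{2\|x-y\|}{\|y\|}\le3k'\|x-y\|,$$
and $\|\kappa(x)-\kappa(0)\|=q(x)\le k'\|x\|$. For the inverse, with $z,z'\ne0$,
$$\Big\|\frac z{q(z)}-\frac{z'}{q(z')}\Big\|\le\frac{\|z-z'\|}{q(z)}+\|z'\|\frac{|q(z)-q(z')|}{q(z)q(z')}\le\Big(1+\frac{k'}k\Big)\frac{\|z-z'\|}{q(z)},$$
so that
$$\Big\|\frac{\|z\|z}{q(z)}-\frac{\|z'\|z'}{q(z')}\Big\|\le\|z\|\Big(1+\frac{k'}k\Big)\frac{\|z-z'\|}{q(z)}+\big|\|z\|-\|z'\|\big|\frac{\|z'\|}{q(z')}\le\Big(\frac1k+\frac{k'}{k^2}+\frac1k\Big)\|z-z'\|.$$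
For $z'=0$ the difference has norm $\|z\|^2/q(z)\le\|z\|/k$. $\square$

**Lemma 3 (patching).** Let $(M,d)$ be a metric space covered by closed sets $P_n$, $n\ge0$, with constants $Q\ge1$, $d_0>0$ such that

(i) $d(P_n,P_m)\ge d_0$ for $n\ne m$, $n,m\ge1$;

(ii) for $n\ge1$, $p\in P_n$, $q\in P_0$ there is $z\in P_n\cap P_0$ with $d(p,z)+d(z,q)\le Q\,d(p,q)$.

If $f$ is $L$-Lipschitz on each $P_n$ and $\operatorname{diam}f(M)\le\Delta$, then $f$ is $\max(QL,\Delta/d_0)$-Lipschitz. Moreover (i) implies (ii) if $M$ is $Q$-quasiconvex.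

*Proof.* For $p\in P_n$, $q\in P_0$ compare with $f(z)$: $d(f(p),f(q))\le L\,d(p,z)+L\,d(z,q)\le QL\,d(p,q)$. For $p\in P_n$, $q\in P_m$ with $n\ne m$, $n,m\ge1$, we have $d(f(p),f(q))\le\Delta\le\frac\Delta{d_0}d(p,q)$.

For the last sentence let $c:[0,1]\to M$ be a path of length $\le Q\,d(p,q)$ from $p\in P_n$ to $q\in P_0$, and $t^*=\max\{t:c(t)\in P_n\}$. If $t^*=1$, take $z=q$. Otherwise, for $t>t^*$ close to $t^*$ we have $c(t)\notin P_n$ and $d(c(t),P_n)<d_0$, so by (i) $c(t)$ lies in no $P_m$ with $m\ge1$, hence in $P_0$. As $P_0$ is closed, $c(t^*)\in P_0$. Take $z=c(t^*)$. $\square$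

**Lemma 4 (rotations).** For $x_0\in S$ there is a map $\gamma:S\to O(H)$, Lipschitz in operator norm, with $\gamma(x)x_0=x$ and $\gamma(x_0)=I$.

*Proof.* Nearby unit vectors can be rotated into each other canonically; we follow the path $t\mapsto h(t,x)$ in small steps.

Let $\sigma_u$ be the reflection $v\mapsto v-2\langle v,u\rangle u/|u|^2$. With $\hat u=u/|u|$ one has $\|\sigma_u-\sigma_{u'}\|\le4|\hat u-\hat u'|$, so by (1) $\sigma_u$ is $8$-Lipschitz in $u$ on $\{|u|\ge1\}$. For unit vectors $a,b$ with $|a-b|\le1$ put $R(a,b)=\sigma_{a+b}\sigma_a$. Since $|a+b|^2=4-|a-b|^2\ge3$, $R$ is Lipschitz in $(a,b)$. Since $|a+b|^2=2(1+\langle a,b\rangle)=2\langle a,a+b\rangle$,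
$$R(a,b)a=\sigma_{a+b}(-a)=-a+\frac{2\langle a,a+b\rangle}{|a+b|^2}(a+b)=-a+(a+b)=b.$$
With $h$ from Lemma 1 and an integer $N\ge1$, $N\ge\mathrm{Lip}(h)$, consecutive points $h(\frac iN,x),h(\frac{i+1}N,x)$ are at distance $\le1$. Put
$$\gamma_0(x)=R\big(h(\tfrac{N-1}N,x),h(1,x)\big)\cdots R\big(h(0,x),h(\tfrac1N,x)\big).$$
This is a product of $N$ Lipschitz factors of norm $1$, hence Lipschitz, and it maps $h(0,x)=x_0$ to $h(1,x)=x$. In particular $\gamma_0(x_0)x_0=x_0$. So $\gamma(x)=\gamma_0(x)\gamma_0(x_0)^{-1}$ has all the required properties. $\square$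

**The shift.** Let $Ua_n=a_{n+1}$. There are $U_t\in O(H)$, $t\in[0,1]$, with $U_0=I$, $U_1=U$ and $\|U_t-U_s\|\le\pi|t-s|$. Indeed, under the Fourier transform $a_n\mapsto e^{in\theta}/\sqrt{2\pi}$, $U$ becomes multiplication by $e^{i\theta}$ on complex $L_2(-\pi,\pi)$. Let $U_t$ be multiplication by $e^{it\theta}$. It is unitary; it and its inverse preserve $\{f:f(-\theta)=\overline{f(\theta)}\}$, which is the image of the real sequences. Finally $|e^{it\theta}-e^{is\theta}|\le|\theta||t-s|\le\pi|t-s|$.

## 6. The drilled space $M$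

Fix $\eta=\frac18$ and $\rho=\delta=\frac1{32}$. For $n\ge0$ let $c_n=\frac12a_n$ and
$$\beta_n=\{|x-c_n|<\eta\},\qquad\mathcal S_n=\{\eta\le|x-c_n|\le2\eta\}.$$
Since $|c_n-c_m|=\frac{\sqrt2}2$ for $n\neq m$, the balls $\{|x-c_n|\le2\eta\}$ lie in $\{|x|\le\frac34\}$ and have mutual distances $\ge\frac{\sqrt2}2-\frac12>0.2$. For $J\subset\mathbb N_0$ let $K_J=K\setminus\bigcup_{n\in J}\beta_n$, and let
$$M=K_{\mathbb N_0}\times B.$$

**Quasiconvexity.** *$K_J\times B$ is $3$-quasiconvex.* Let $x,x'\in K_J$. The segment $[x,x']$ has length $\le2$, so it meets only finitely many $\beta_n$, as these are more than $0.2$ apart. Its endpoints are outside the $\beta_n$, $n\in J$, so each $\beta_n$ it meets cuts out a full chord. Replace each chord with $n\in J$ by a shortest great-circle arc of $\partial\beta_n$ with the same endpoints; $\partial\beta_n\subset K_J$, and by the example in Definition 5 the arc is at most $\frac\pi2$ times as long as the chord. This joins $x$ to $x'$ in $K_J$ with length $\le\frac\pi2|x-x'|$. Then move $w$ linearly to $w'$.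 The total length is at most $\frac\pi2|x-x'|+|w-w'|\le3|(x,w)-(x',w')|$.

**Channels to the outer boundary.** Let $f(r)=\frac12+\sqrt{\eta^2-r^2}$ and $F(r)=\sqrt{1-r^2}$ for $0\le r\le2\rho=\frac1{16}$. As $2\rho<\eta<1$, both are Lipschitz there; moreover $0.6<f\le0.625$ (at $r=\frac1{16}$, $\sqrt{3/256}>0.108$) and $F>0.99$. For $n\ge0$ let
$$\Omega_n=\{x=p+\xi a_n:\ p\perp a_n,\ |p|\le2\rho,\ f(|p|)\le\xi\le F(|p|)\}.$$
This is a thin channel from a cap of $\partial\beta_n$ (where $\xi=f$) to $\partial K$ (where $\xi=F$, i.e. $|x|=1$). Here $|x|^2=|p|^2+\xi^2\le1$ and $|x-c_n|^2=|p|^2+(\xi-\frac12)^2\ge\eta^2$, so $\Omega_n\subset K\setminus\beta_n$. If $x\in\Omega_n$, then $\langle x,a_n\rangle>0.6$. For $m\ne n$, points of $\Omega_m$ satisfy $|\langle x,a_n\rangle|=|\langle p,a_n\rangle|\le\frac1{16}$, and points of $\{|x-c_m|\le2\eta\}$ satisfy $|\langle x,a_n\rangle|=|\langle x-c_m,a_n\rangle|\le\frac14$. So the $\Omega_n$ have mutual distances $>0.3$ and miss all the holes $\beta_m$. Clearly $\mathcal S_n=U^n\mathcal S_0$ and $\Omega_n=U^n\Omega_0$.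

**Plugs.** Let
$$D=\{(x,w):|x|\le\eta,\ |w|\le\delta\},\qquad A=\{(x,w)\in D:|x|=\eta\},\qquad e_n:D\to K\times B,\quad e_n(x,w)=(c_n+U^nx,w).$$
The $e_n$ are isometric embeddings with $e_n(D)=\overline{\beta_n}\times\{|w|\le\delta\}$ and $e_n(A)\subset\partial\beta_n\times B\subset M$. Also $e_n=(U^n\times\mathrm{id})e_0$.

## 7. Pushing the attaching region into a cap

**Lemma 5.** There is a bi-Lipschitz homeomorphism $\Theta_0$ of $\mathcal S_0\times B$ onto itself which is the identity where $|x-c_0|\ge\frac32\eta$, with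
$$\Theta_0(e_0(A))\subset\{(x,w):x\in\partial\beta_0\cap\Omega_0,\ |p|\le\rho\},\qquad p=x-\langle x,a_0\rangle a_0.$$

*Proof.* Write $x=c_0+\eta sy$ with $(y,s)\in S\times[1,2]$; as in the example in Definition 3 these are bi-Lipschitz coordinates on $\mathcal S_0$. Take $x_0=a_0$ and let $h,\gamma$ be as in Lemmas 1 and 4.

**Step 1: the shear, which records $y$ in $w$.** Let $\zeta(r)=\min(1,\max(0,\frac74-2r))$, which is $1$ for $r\le\frac38$ and $0$ for $r\ge\frac78$. For $|v|\le\frac14$ let $\operatorname{Sh}_v(w)=w+\zeta(|w|)v$. Since $w\mapsto\zeta(|w|)v$ is $\frac12$-Lipschitz, for every $u\in H$ the equation $w=u-\zeta(|w|)v$ has exactly one solution by the contraction principle. So $\operatorname{Sh}_v$ is a bijection of $H$, and $|\operatorname{Sh}_vw-\operatorname{Sh}_vw'|\ge\frac12|w-w'|$. It is the identity for $|w|\ge\frac78$, hence maps $B$ onto $B$. It is Lipschitz in both variables: $|\operatorname{Sh}_vw-\operatorname{Sh}_{v'}w'|\le\frac32|w-w'|+|v-v'|$. So is the inverse: if $\operatorname{Sh}_vw=u$ and $\operatorname{Sh}_{v'}w'=u'$,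 then
$$\tfrac12|w-w'|\le|\operatorname{Sh}_vw-\operatorname{Sh}_vw'|\le|u-u'|+|\operatorname{Sh}_{v'}w'-\operatorname{Sh}_vw'|\le|u-u'|+|v-v'|.$$

**Step 2: the rotation, which depends on $w$ only.** Let $\tau:[0,1]\to[0,1]$ be continuous and piecewise linear: $0$ on $[0,\frac1{16}]$, $1$ on $[\frac18,\frac38]$, $0$ on $[\frac7{16},1]$, linear in between. Define $g:[0,1]\times B\to O(H)$ by
$$g(\theta,w)=\gamma\big(h(\theta\tau(|w|),\,w/|w|)\big)\ \text{ for }|w|\ge\tfrac1{16},\qquad g(\theta,w)=I\ \text{ for }|w|\le\tfrac1{16}.$$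
The formulas agree on $|w|=\frac1{16}$, since $\gamma(h(0,\cdot))=\gamma(x_0)=I$. On $\{|w|\ge\frac1{16}\}$ the map $w/|w|$ is Lipschitz by (1), so $g$ is Lipschitz in operator norm there. If $|w|<\frac1{16}<|w'|$, pick $w''\in[w,w']$ with $|w''|=\frac1{16}$; then $g(\theta,w)=I=g(\theta',w'')$, and $\|g(\theta,w)-g(\theta',w')\|$ is at most a constant times $|w''-w'|\le|w-w'|$. So $g$ is Lipschitz. Moreover $g(0,\cdot)=I$.

**Step 3: the combined map.** Let $\vartheta(s)=\min(1,\max(0,3-2s))$, so $\vartheta(1)=1$ and $\vartheta(s)=0$ for $s\ge\frac32$. Put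
$$\Theta_0(y,s,w)=\big(g(\vartheta(s),w')^{-1}y,\ s,\ w'\big),\qquad w'=\operatorname{Sh}_{\vartheta(s)y/4}(w).$$
Its inverse is $(y',s,w')\mapsto(y,s,w)$ with $y=g(\vartheta(s),w')y'$ and then $w=\operatorname{Sh}^{-1}_{\vartheta(s)y/4}(w')$. Both are Lipschitz by Steps 1 and 2; note that $g^{-1}=g^*$ is Lipschitz with $g$. For $s\ge\frac32$ we have $\vartheta=0$, so $\operatorname{Sh}_0=\mathrm{id}$, $g=I$ and $\Theta_0=\mathrm{id}$.

**Step 4: where $e_0(A)$ goes.** On $e_0(A)$ we have $s=1$ and $|w|\le\delta$. Then $\vartheta=1$, $\zeta(|w|)=1$ and $w'=w+\frac y4$, so $|w'|\in[\frac7{32},\frac9{32}]\subset[\frac18,\frac38]$ and $\tau(|w'|)=1$. With $u=w'/|w'|$, (1) applied to $w'$ and $\frac y4$ gives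
$$|u-y|\le\frac{2|w'-\frac y4|}{1/4}=8|w|\le8\delta=\tfrac14.$$
Moreover $g(1,w')=\gamma(h(1,u))=\gamma(u)$. So $y'=\gamma(u)^{-1}y$ satisfies $|y'-a_0|=|y-\gamma(u)a_0|=|y-u|\le\frac14$. Hence $\langle y',a_0\rangle=1-\frac12|y'-a_0|^2>0$, and $p=\eta(y'-\langle y',a_0\rangle a_0)$ satisfies $|p|\le\eta|y'-a_0|\le\frac\eta4=\rho$. The point $x'=c_0+\eta y'$ has $\langle x',a_0\rangle=\frac12+\eta\langle y',a_0\rangle=\frac12+\sqrt{\eta^2-|p|^2}=f(|p|)$. Thus $x'\in\partial\beta_0\cap\Omega_0$ with $|p|\le\rho$. $\square$

## 8. Turning the channel over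

**Lemma 6.** There is a bi-Lipschitz homeomorphism $\Psi_0$ of $\Omega_0\times B$ onto itself which is the identity where $|p|=2\rho$, and which maps $\{(x,w):x\in\partial\beta_0\cap\Omega_0,\ |p|\le\rho\}$ into $\partial K\times B$.

*Proof.* In suitable coordinates the channel is a product, and a half-turn that mixes the direction of the channel with one direction of $w$ exchanges its two ends.

**Step 1: coordinates.** Put $\sigma=2\frac{\xi-f(|p|)}{F(|p|)-f(|p|)}-1\in[-1,1]$. This gives coordinates $(p,\sigma,w)$ on $\Omega_0\times B$ with values in $\{p\perp a_0,|p|\le2\rho\}\times G$, where $G=[-1,1]\times B\subset\mathbb R\oplus H$. They are bi-Lipschitz, because $f,F$ are Lipschitz, $F-f\ge0.3$, and $\xi=f+\frac{\sigma+1}2(F-f)$. Here $\sigma=-1$ means $x\in\partial\beta_0$ and $\sigma=1$ means $|x|=1$.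

**Step 2: rounding $G$.** Let $\|(\sigma,w)\|_G=\max(|\sigma|,|w|)$, an equivalent norm on $\mathbb R\oplus H$ with unit ball $G$. By Lemma 2, $\kappa(z)=\frac{\|z\|_G}{|z|}z$ is bi-Lipschitz from $G$ onto the Euclidean unit ball.

**Step 3: the half-turn.** Fix a unit vector $e\in H$. Let $\operatorname{rot}_t$ be the rotation by the angle $t$ in the plane spanned by $(1,0)$ and $(0,e)$, and the identity on its orthogonal complement; it satisfies $\|\operatorname{rot}_t-\operatorname{rot}_s\|\le|t-s|$. Let $\chi_1(r)=1$ for $r\le\rho$, $\chi_1(2\rho)=0$, linear between. Put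
$$\Psi_0(p,z)=\big(p,\ \kappa^{-1}\operatorname{rot}_{\pi\chi_1(|p|)}\kappa(z)\big),\qquad z=(\sigma,w)\in G.$$
It is Lipschitz, and so is its inverse, in which $\operatorname{rot}_{-\pi\chi_1}$ replaces $\operatorname{rot}_{\pi\chi_1}$. It is the identity for $|p|=2\rho$. The map $\operatorname{rot}_\pi(\sigma,w)=(-\sigma,w-2\langle w,e\rangle e)$ preserves both $|\cdot|$ and $\|\cdot\|_G$, so it commutes with $\kappa$. Hence for $|p|\le\rho$ we have $\Psi_0(p,z)=(p,\operatorname{rot}_\pi z)$, which maps $\sigma=-1$ to $\sigma=1$. $\square$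

## 9. The maps $\Lambda$ and $W$ of $M$

**Step 1: all indices at once.** Let $\Theta_n=(U^n\times\mathrm{id})\Theta_0(U^n\times\mathrm{id})^{-1}$ on $\mathcal S_n\times B$ and $\Psi_n=(U^n\times\mathrm{id})\Psi_0(U^n\times\mathrm{id})^{-1}$ on $\Omega_n\times B$; in $\Omega_n$, $p$ denotes the component orthogonal to $a_n$. Since $U^n\times\mathrm{id}$ is isometric, the Lipschitz constants do not depend on $n$. Extend all $\Theta_n$, $n\ge0$, by the identity to $\Theta:M\to M$, and all $\Psi_n$ by the identity to $\Psi:M\to M$. We show that $\Theta$ and $\Psi$ are bi-Lipschitz bijections of $M$, using Lemma 3.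

For $\Theta$ take $P_n=\mathcal S_{n-1}\times B$ $(n\ge1)$ and $P_0=\{(x,w)\in M:|x-c_m|\ge2\eta\ \forall m\}$. These sets are closed and cover $M$. On $P_n\cap P_0$ we have $|x-c_{n-1}|=2\eta$, where $\Theta_{n-1}$ is the identity.

For $\Psi$ take $P_n=\Omega_{n-1}\times B$ and $P_0=M\setminus\bigcup_m\{x\in\Omega_m,|p|<2\rho\}\times B$. To see that this $P_0$ is closed, let $(x,w)\in M$ be close to a point of $\Omega_m\times B$ with $|p|<2\rho$, and write $x=p+\xi a_m$. Then $|p|<2\rho$ and $\xi>\frac12$. Now $|x-c_m|\ge\eta$ gives $\xi-\frac12\ge\sqrt{\eta^2-|p|^2}$, i.e. $\xi\ge f(|p|)$, and $|x|\le1$ gives $\xi\le F(|p|)$. So $x\in\Omega_m$ with $|p|<2\rho$: the removed set is relatively open in $M$. On $P_n\cap P_0$ we have $|p|=2\rho$, where $\Psi_{n-1}$ is the identity.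

In both cases the extended map is well defined, and it is a bijection: each local map is a bijection of its piece that fixes $P_n\cap P_0$ pointwise. $M$ is bounded and $3$-quasiconvex, and the $P_n$, $n\ge1$, are more than $0.2$ apart. So Lemma 3 applies to $\Theta$, $\Psi$ and their inverses.

**Step 2: the attaching maps on the outer boundary.** Put $\Lambda=\Psi\Theta$ and $\varepsilon_n=\Lambda\circ e_n|_A:A\to M$. Since $e_n(A)\subset\mathcal S_n\times B$, we have $\Theta e_n|_A=\Theta_ne_n|_A=(U^n\times\mathrm{id})\Theta_0e_0|_A$. By Lemma 5 its values lie in $\Omega_n\times B$, over the part of $\partial\beta_n\cap\Omega_n$ with $|p|\le\rho$. There $\Psi=\Psi_n$, so Lemma 6 gives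
$$\varepsilon_n=(U^n\times\mathrm{id})\,\varepsilon_0,\qquad\varepsilon_n(A)\subset\partial K\times B.\tag{2}$$

**Step 3: a map of $M$ that shifts the attaching maps.** Let $\chi(r)=\min(1,\max(0,4r-3))$ and $W(x,w)=(U_{\chi(|x|)}x,w)$. $W$ preserves $|x|$, its inverse is $(x,w)\mapsto(U_{\chi(|x|)}^{-1}x,w)$, and $|U_tx-U_sx'|\le|x-x'|+\pi|t-s|$ for $x,x'\in K$, similarly for the inverses. So $W$ is a bi-Lipschitz bijection of $K\times B$. It is the identity for $|x|\le\frac34$, a region that contains all the holes, so it restricts to a bi-Lipschitz bijection of $M$. For $|x|=1$ it equals $U\times\mathrm{id}$. By (2),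
$$W\circ\varepsilon_n=(U\times\mathrm{id})(U^n\times\mathrm{id})\varepsilon_0=\varepsilon_{n+1}\qquad(n\ge0).\tag{3}$$

## 10. Gluing plugs, and filling a tunnel with a thin plug

We use Definition 6 with these $M$, $D$, $A$ and $J\subset\mathbb N_0$. The maps $e_n|_A$ are injective with disjoint images, and hence so are the $\varepsilon_n=\Lambda e_n|_A$.

**Lemma 7 (relabeling).** If $E:M\to M$ is a bi-Lipschitz bijection and $\pi:J\to J'$ a bijection with $E\phi_n=\phi'_{\pi(n)}$ for $n\in J$, then $E$ together with $(d,n)\mapsto(d,\pi(n))$ is a well-defined bi-Lipschitz bijection $M\cup_\phi J\to M\cup_{\phi'}J'$ (for the pseudometrics $d_\phi,d_{\phi'}$).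

*Proof.* The point $(a,n)\sim\phi_n(a)$ is sent to $(a,\pi(n))\sim\phi'_{\pi(n)}(a)=E\phi_n(a)$ by either rule, so the map is well defined. Call it $\widehat E$ and let $\ell=\max(1,\mathrm{Lip}(E))$. On $M$ and on each copy of $D$, $\widehat E$ is $\ell$-Lipschitz from $|\cdot|$ to $d_{\phi'}$. So $\frac1\ell d_{\phi'}(\widehat E\cdot,\widehat E\cdot)$ is a pseudometric that is $\le|\cdot|$ on each piece, and by maximality it is $\le d_\phi$. Thus $\widehat E$ is $\ell$-Lipschitz. The inverse is of the same form, with $E^{-1}$ and $\pi^{-1}$. $\square$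

**Lemma 8.** For $J\subset\mathbb N_0$, $(M\cup_eJ,d_e)\approx K_{\mathbb N_0\setminus J}\times B$.

*Proof.*

**Step 1: the glued space sits in $K\times B$ with a comparable metric.** Since $e_n(D)\cap M=\partial\beta_n\times\{|w|\le\delta\}=e_n(A)$ and the $e_n(D)$ are disjoint, $M\cup_eJ$ is, as a set, $M_J^+=M\cup\bigcup_{n\in J}e_n(D)\subset K\times B$. We claim $|\cdot|\le d_e\le20|\cdot|$ on it. The first inequality holds by maximality, since the $e_n$ are isometric. For the second there are three cases.

* Within $M$, or within one $e_n(D)$, $d_e\le|\cdot|$.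
* Let $P=(x,w)\in M$ and $q=(x',w')\in e_n(D)$. As $x\notin\beta_n$ and $x'\in\overline{\beta_n}$, there is $z\in[x,x']\cap\partial\beta_n$. Then $a=(z,w')\in e_n(A)$ and $d_e(P,q)\le|P-a|+|a-q|\le|x-z|+|w-w'|+|z-x'|=|x-x'|+|w-w'|\le\sqrt2|P-q|$.
* Let $q\in e_n(D)$, $q'\in e_m(D)$, $n\ne m$. Then $|q-q'|\ge\frac{\sqrt2}2-\frac14\ge0.4$. Moving $q,q'$ radially in $x$, by at most $\eta$ each, to points of $e_n(A),e_m(A)\subset M$ gives $d_e(q,q')\le2\eta+2\sqrt2\le4$. So $d_e(q,q')\le10|q-q'|$.

It remains to show $M_J^+\approx K_{\mathbb N_0\setminus J}\times B$ for the norm metric.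

**Step 2: a planar model.** Near $c_n$, with $s=|x-c_n|/\eta$ and $t=|w|$, the set $M_J^+$ is described by
$$\Pi=([0,2]\times[0,1])\setminus([0,1)\times(\delta,1]),$$
and the target by $\Pi'=[0,2]\times[0,1]$. We need a bi-Lipschitz map $\Pi\to\Pi'$ that respects the edges $s=0$ and $t=0$ and is the identity on $s=2$.

Let $z_*=(\frac32,\frac\delta2)$. The set $\Pi$ is the polygon with vertices, counterclockwise,
$$(0,0),\ (2,0),\ (2,1),\ (1,1),\ (1,\delta),\ (0,\delta).$$
The point $z_*$ lies strictly to the left of each edge; for the six edges in order this says $\frac\delta2>0$, $\frac32<2$, $\frac\delta2<1$, $\frac32>1$, $\frac\delta2<\delta$, $\frac32>0$. So $\Pi$ is star-shaped about $z_*$, and the six triangles spanned by $z_*$ and the edges tile it. Map the vertices, in this order, to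
$$(0,0),\ (2,0),\ (2,1),\ (\tfrac43,1),\ (\tfrac23,1),\ (0,1)\in\partial\Pi',$$
map $z_*$ to $z_*$, which is interior to $\Pi'$, and extend affinely on the triangles. Adjacent affine maps agree on common sides, and the six image triangles are nondegenerate and tile $\Pi'$. So we get a piecewise linear homeomorphism $\lambda=(\lambda_1,\lambda_2):\Pi\to\Pi'$. It is the identity on the edge $s=2$ and on the bottom edge, and it maps $\Gamma=\Pi\cap\{s=0\}$ onto $\Gamma'=\Pi'\cap\{s=0\}$.

*$\lambda$ is bi-Lipschitz.* A map that is affine on finitely many triangles multiplies lengths of polygonal paths by at most a constant. So it suffices that $\Pi'$ is convex and that $\Pi$ is $\sqrt2$-quasiconvex through polygonal paths. Now $\Pi$ is the union of the convex sets $[0,2]\times[0,\delta]$ and $[1,2]\times[0,1]$. Two points that do not lie in a common one are $(s,t)$ with $s<1$, $t\le\delta$ and $(s',t')$ with $s'\ge1$, $t'>\delta$. Go through $(1,\delta)$: the displacements $v_1=(1-s,\delta-t)$ and $v_2=(s'-1,t'-\delta)$ have nonnegative inner product,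 so $|v_1|+|v_2|\le\sqrt2|v_1+v_2|$.

*Comparabilities.* There is $c\ge1$ with
$$c^{-1}s\le\lambda_1(s,t)\le cs,\qquad c^{-1}t\le\lambda_2(s,t)\le ct\qquad\text{on }\Pi.\tag{4}$$
Indeed $\lambda_1=\mathrm{dist}(\lambda(\cdot),\Gamma')$ is comparable with $\mathrm{dist}(\cdot,\Gamma)$, because $\lambda$ is bi-Lipschitz and $\lambda(\Gamma)=\Gamma'$. This last distance equals $s$ if $t\le\delta$; if $t>\delta$ then $s\ge1\ge t$, and it is $\sqrt{s^2+(t-\delta)^2}\in[s,2s]$. Likewise $\lambda_2$ is the distance of $\lambda(\cdot)$ to the bottom edge, which is comparable with the distance $t$ to the bottom edge.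

**Step 3: the map near one tunnel.** For $n\in J$ write $\hat x=(x-c_n)/\eta$. On $\{(x,w)\in M_J^+:|x-c_n|\le2\eta\}$, which is described by $(|\hat x|,|w|)\in\Pi$, consider
$$(\hat x,w)\mapsto\Big(\lambda_1(|\hat x|,|w|)\frac{\hat x}{|\hat x|},\ \lambda_2(|\hat x|,|w|)\frac w{|w|}\Big),$$
where a component is read as $0$ when $\hat x=0$, resp. $w=0$. By (4), $\lambda_1=0$ exactly when $\hat x=0$ and $\lambda_2=0$ exactly when $w=0$. So this is a bijection onto $\{|x-c_n|\le2\eta\}\times B$; its inverse is given by the same formula with $\lambda^{-1}$. It is the identity for $|x-c_n|=2\eta$.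

It is Lipschitz. Let $u=\hat x/|\hat x|$, $u'=\hat x'/|\hat x'|$, and let $\lambda_1,\lambda_1'$ be the values of $\lambda_1$ at the two points. By (4) and (1),
$$|\lambda_1u-\lambda_1'u'|\le|\lambda_1-\lambda_1'|+\lambda_1|u-u'|\le|\lambda_1-\lambda_1'|+c|\hat x|\cdot\frac{2|\hat x-\hat x'|}{|\hat x|},$$
and $|\lambda_1-\lambda_1'|\le\mathrm{Lip}(\lambda)(|\hat x-\hat x'|+|w-w'|)$. If $\hat x=0$, use $\lambda_1'\le c|\hat x'|$. The second component is treated in the same way with $w$ in place of $\hat x$ and $\lambda_2\le c|w|$. For the inverse, $\lambda^{-1}$ is Lipschitz and satisfies the same comparabilities, so the same estimate applies. No constant depends on $n$.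

**Step 4: all tunnels.** Extend by the identity to a bijection $M_J^+\to K_{\mathbb N_0\setminus J}\times B$; where $|x-c_n|\ge2\eta$ for all $n\in J$, the two spaces coincide. Apply Lemma 3 to this map and to its inverse, with pieces $\{|x-c_n|\le2\eta\}$ $(n\in J)$ and $P_0=\{|x-c_n|\ge2\eta\ \forall n\in J\}$ of the respective space. Condition (i) holds with $d_0=0.2$. For (ii), let $(x,w)$ be in the $n$-th piece and $(x',w')\in P_0$. Choose $z_1\in[x,x']$ with $|z_1-c_n|=2\eta$ and put $z=(z_1,w')$. For $m\ne n$, $|z_1-c_m|\ge\frac{\sqrt2}2-\frac14>2\eta$, so $z_1$ is outside all holes and $z$ belongs to the space, to the $n$-th piece and to $P_0$. The sum of the two distances is $\le|x-x'|+|w-w'|\le2|(x,w)-(x',w')|$. The spaces are bounded, so Lemma 3 gives the claim. $\square$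

## 11. The chain of equivalences that proves Theorem 1

All the pieces now combine:
$$
\begin{aligned}
K\times B&\approx M\cup_e\{n\ge0\}&&\text{(Lemma 8, }J=\mathbb N_0)\\
&\approx M\cup_\varepsilon\{n\ge0\}&&\text{(Lemma 7, }E=\Lambda,\ \Lambda e_n|_A=\varepsilon_n)\\
&\approx M\cup_\varepsilon\{n\ge1\}&&\text{(Lemma 7, }E=W,\ \pi(n)=n+1,\text{ by (3)})\\
&\approx M\cup_e\{n\ge1\}&&\text{(Lemma 7, }E=\Lambda^{-1})\\
&\approx(K\setminus\beta_0)\times B&&\text{(Lemma 8, }J=\{n\ge1\}).
\end{aligned}
$$
The pseudometrics in the middle are metrics, because the spaces at the ends are metric and all maps are bi-Lipschitz bijections.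

It remains to see that $K\setminus\beta_0\approx S\times[1,2]$. For $y\in S$ let $\ell(y)$ be the distance from $c_0$ to $\partial K$ in direction $y$; it is the reciprocal of the gauge $q$ of $K-c_0$ at $y$. Since $K-c_0$ contains the ball of radius $\frac12$ and lies in the ball of radius $\frac32$, $q$ is $2$-Lipschitz and $\frac23\le q\le2$ on $S$. So $\ell=1/q$ is Lipschitz on $S$ with values in $[\frac12,\frac32]$, and $\ell-\eta\ge\frac38$. The map
$$x\mapsto\Big(y=\frac{x-c_0}{|x-c_0|},\ s=1+\frac{|x-c_0|-\eta}{\ell(y)-\eta}\Big)$$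
is Lipschitz on $K\setminus\beta_0$: use $|x-c_0|\ge\eta$ and (1) for $y$; then $s$ is $1$ plus a quotient of bounded Lipschitz functions with denominator $\ge\frac38$. Its inverse $(y,s)\mapsto c_0+\big(\eta+(s-1)(\ell(y)-\eta)\big)y$ is Lipschitz too. Hence $K\times B\approx S\times[1,2]\times B$, which proves Theorem 1. $\blacksquare$

So the answer to the Problem is yes: $C$ is the product of two closed balls of $\ell_2$, and $T$ is even Lipschitz. By the result on $k<2$ in Section 2, any Lipschitz constant of $T$ is at least $2$. The optimal constant is not determined here.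

## 12. Other convex sets, other periods, and $L_p$: proof of Theorem 2

After translations that put $0$ in the interior, Lemma 2 shows that closed bounded convex sets with nonempty interior in isomorphic Banach spaces are bi-Lipschitz equivalent: carry one over by the isomorphism, and map both to the unit ball.

**Proof of (a).** $X$ is isomorphic to $\ell_2\oplus X'\cong H\oplus H\oplus X'$ for some Banach space $X'$. With the maximum norm on the latter space, its unit ball is $K\times B\times B_{X'}$, where $B_{X'}$ is the closed unit ball of $X'$. So $C\approx K\times B\times B_{X'}$, and by Theorem 1 there is a bi-Lipschitz bijection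
$$\Phi:C\to S\times[1,2]\times B\times B_{X'},$$
with the sum metric on the target. The group $O(H)\cong O(\ell_2)$ acts on the target by the isometries $g\cdot(y,s,w,v)=(gy,s,w,v)$, with displacement $|gy-y|$. Put $T_g=\Phi^{-1}g\Phi$, $L=\mathrm{Lip}(\Phi)\mathrm{Lip}(\Phi^{-1})$ and $c=1/\mathrm{Lip}(\Phi)$. Then $T_{gg'}=T_gT_{g'}$, each $T_g$ is $L$-Lipschitz, and the estimate of the transport principle gives $\|T_gx-x\|\ge c\inf_{|y|=1}|gy-y|$. For $g=-I$ the infimum is $2$, so $T_{-I}$ is a Lipschitz fixed point free involution.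

For period $m$, let $J_0a_{2k}=a_{2k+1}$, $J_0a_{2k+1}=-a_{2k}$. This is an orthogonal operator with $J_0^2=-I$, so $J_0^*=-J_0$ and $J_0y\perp y$. Thus $H$ becomes a complex space with $i$ acting as $J_0$. Let $g$ be multiplication by $e^{2\pi i/m}$, i.e. $g=\cos\frac{2\pi}m\,I+\sin\frac{2\pi}m\,J_0\in O(H)$. Then $g^m=I$, and for $|y|=1$
$$|g^jy-y|^2=\big(\cos\tfrac{2\pi j}m-1\big)^2+\sin^2\tfrac{2\pi j}m=|e^{2\pi ij/m}-1|^2,$$
which is positive for $0<j<m$. So $T=T_g$ satisfies $T^m=I$ and $\inf_x\|T^jx-x\|\ge c\,|e^{2\pi ij/m}-1|>0$. $\square$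

**Proof of (b).** We build a bijection between $C$ and a Hilbert ball that is uniformly continuous in both directions, and transport the involution from (a).

**Step 1: the Mazur map on spheres.** Let $1\le q,r<\infty$, $\alpha=q/r$ and $m_\alpha(a)=|a|^\alpha\operatorname{sgn}a$. Since $\int|m_\alpha(f)|^r=\int|f|^q$, $f\mapsto m_\alpha(f)$ is a bijection of the unit sphere of $L_q(\mu)$ onto that of $L_r(\mu)$, with inverse $m_{1/\alpha}$ of the same type. It is uniformly continuous, as follows.

If $\alpha\le1$, then $|m_\alpha(a)-m_\alpha(b)|\le2|a-b|^\alpha$: for equal signs $\big||a|^\alpha-|b|^\alpha\big|\le|a-b|^\alpha$, and for opposite signs $|a|^\alpha+|b|^\alpha\le2|a-b|^\alpha$. As $\alpha r=q$, integration gives $\|m_\alpha(f)-m_\alpha(g)\|_r\le2\|f-g\|_q^\alpha$.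

If $\alpha>1$, the mean value theorem gives $|m_\alpha(a)-m_\alpha(b)|\le\alpha|a-b|(|a|^{\alpha-1}+|b|^{\alpha-1})$. We use Hölder's inequality with $\frac1r=\frac1q+\frac{q-r}{qr}$. Since $(\alpha-1)\frac{qr}{q-r}=q$, the factor $|f|^{\alpha-1}$ has norm $1$ in $L_{qr/(q-r)}$, and likewise $|g|^{\alpha-1}$. Together with the triangle inequality in $L_r$ this gives $\|m_\alpha(f)-m_\alpha(g)\|_r\le2\alpha\|f-g\|_q$.

**Step 2: from spheres to balls.** Let $\mathcal M$ be this map for $(q,r)=(p,2)$ or $(2,p)$, with nondecreasing modulus of continuity $\omega$. The bijection $x\mapsto\|x\|\mathcal M(x/\|x\|)$, $0\mapsto0$, of the unit balls preserves norms. Let $0<d=\|x-y\|\le1$. If $\|x\|\le\sqrt d$, then $\|y\|\le\sqrt d+d\le2\sqrt d$, and the images differ by at most $\|x\|+\|y\|\le3\sqrt d$. If $\|x\|>\sqrt d$, then $y\ne0$, since $y=0$ would give $d=\|x\|>\sqrt d$, which is impossible for $d\le1$. By (1), $\big\|\frac x{\|x\|}-\frac y{\|y\|}\big\|\le\frac{2d}{\sqrt d}=2\sqrt d$, so the images differ by at most $\big|\|x\|-\|y\|\big|+\|y\|\,\omega(2\sqrt d)\le d+\omega(2\sqrt d)$.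 So the map is uniformly continuous. Its inverse is of the same type.

**Step 3: $L_2(\mu)$ is infinite-dimensional.** Let $V$ be the space of linear combinations of indicators of sets of finite measure, modulo equality almost everywhere. It is dense in $L_p(\mu)$ and contained in $L_2(\mu)$. If $L_2(\mu)$ were finite-dimensional, so would be $V$; then $V$ would be closed in $L_p(\mu)$, so $L_p(\mu)=V$ would be finite-dimensional, contrary to assumption.

**Step 4: transport.** By Lemma 2 (after a translation) and Step 2 there is a bijection $\Phi$ of $C$ onto the closed unit ball of the Hilbert space $L_2(\mu)$ with $\Phi,\Phi^{-1}$ uniformly continuous. By Step 3 and (a) that ball has a Lipschitz involution $T'$ with $\|T'z-z\|\ge c'>0$ for all $z$. Let $T=\Phi^{-1}T'\Phi$. It is a uniformly continuous involution. By uniform continuity of $\Phi$ there is $\delta'>0$ such that $\|x-x'\|<\delta'$ implies $\|\Phi x-\Phi x'\|<c'$. Since $\|\Phi Tx-\Phi x\|=\|T'\Phi x-\Phi x\|\ge c'$, we get $\|Tx-x\|\ge\delta'$ for all $x\in C$. $\square$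

**Proof of (c).** The first assertion is Schauder's fixed point theorem. For the equivalences: if the space is finite-dimensional, a closed bounded set is compact, and no continuous fixed point free self-map exists. If it is an infinite-dimensional Hilbert space, (a) provides a Lipschitz fixed point free involution. If it is an infinite-dimensional $L_p(\mu)$ with $p<\infty$, (b) provides a uniformly continuous one. $\blacksquare$
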